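# Chromatic roots of graphs whose 2-cuts share a vertex

## 1. Chromatic polynomials, 2-cuts, connectivity and blocks

All graphs are finite and loopless. Throughout, $t$ is a real number and $s=t-1$, so that $t\in(1,\frac54]$ means $s\in(0,\frac14]$.

**Definition (chromatic polynomial, chromatic root).** $P(G,t)$ is the polynomial whose value at each non-negative integer $t$ is the number of proper $t$-colorings of $G$. A real number $t$ is a *chromatic root* of $G$ if $P(G,t)=0$.

We use the textbook identity $P(G,t)=P(G-e,t)-P(G/e,t)$ for an edge $e$. As examples, $P(K_3,t)=t(t-1)(t-2)=ts(s-1)$. Next take $K_{2,3}$ with parts $\{v,r\}$ and $\{m_1,m_2,m_3\}$. Color $v$. If $r$ has the same color, each $m_i$ has $s$ choices. If $r$ has one of the $s$ other colors, each $m_i$ has $t-2=s-1$ choices. So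
$$P(K_{2,3},t)/t=s^3+s(s-1)^3=s\,[\,s^2-(1-s)^3\,].$$
The bracket increases from $-1$ at $s=0$ to $1$ at $s=1$. It is negative at $s=0.43$ ($0.1849-0.1852$) and positive at $s=0.44$ ($0.1936-0.1756$), so $K_{2,3}$ has a chromatic root between $1.43$ and $1.44$.

**Definition (2-cut, the class $\mathcal G$).** A *2-cut* of $G$ is a set $\{x,y\}$ of two vertices such that $G-x-y$ is disconnected. Let $\mathcal G$ be the family of graphs in which some vertex is contained in every 2-cut.

The only 2-cut of $K_{2,3}$ is $\{v,r\}$, so $K_{2,3}\in\mathcal G$. The graph $K_4^-$ ($K_4$ minus an edge) has exactly one 2-cut, its two vertices of degree 3, so it is in $\mathcal G$. The graph $K_4$ has no 2-cut and is in $\mathcal G$ for a trivial reason. The 4-cycle has the two disjoint 2-cuts $\{1,3\}$ and $\{2,4\}$, so it is not in $\mathcal G$.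

**Definition ($\omega$).** For a class $\mathcal H$ of graphs, $\omega(\mathcal H)=\inf\{t\in(1,2]:P(G,t)=0\text{ for some }G\in\mathcal H\}$.

For example, the chromatic roots of a complete graph are integers, and $K_3$ has the root 2, so the class of complete graphs has $\omega=2$.

**Definition (separation and connectivity).** A vertex set $S$ *separates* $G$ if $G-S$ is disconnected, that is, has at least two components. A graph is *2-connected* if it has at least 3 vertices and no separating vertex. It is *3-connected* if it has at least 4 vertices and no separating set of size at most 2.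

So $K_3$ is 2-connected, the only 2-connected graph on 3 vertices up to parallel edges, and $K_4$ is 3-connected. A graph on at least 3 vertices with no separating vertex is automatically connected: if it had at least two components, we could delete a vertex and keep at least two components (any vertex if there are three or more components, otherwise a vertex of a component with at least two vertices). Hence a 2-connected graph on at least 4 vertices that is not 3-connected has a 2-cut.

The following remark is used dozens of times; call it the *separation test*. If $W$ is a component of $G-S$, then all neighbors of $W$ outside $W$ lie in $S$, written $N_G(W)\subseteq S$. Conversely, if $W\neq\emptyset$, $W\cap S=\emptyset$, $N_G(W)\subseteq S$ and some vertex lies outside $W\cup S$, then $S$ separates $G$. For instance, all degrees in a 3-connected graph are at least 3: a vertex $u$ with at most two neighbors would have $W=\{u\}$, $S=N(u)$ and a vertex outside.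

**Definition (block).** A *block* of $G$ is a maximal connected subgraph that has no cut vertex of its own.

For simple graphs, a block is $K_1$ (an isolated vertex), $K_2$, or 2-connected, and any path of $G$ between two vertices of a block stays in the block. A connected graph on vertex set $V$ whose blocks with an edge are $B_1,\dots,B_{b'}$, $b'\ge1$, satisfies $P=t^{1-b'}\prod_iP(B_i,t)$ and $\sum_i|V(B_i)|=|V|+b'-1$. Example: two triangles sharing a vertex have $P=t^{-1}(ts(s-1))^2=ts^2(1-s)^2$.

## 2. How far below 2 can the roots of $\mathcal G$ go?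

Jackson (1993) showed that the class of all graphs has $\omega=32/27$. The conjecture of Dong and Jackson (2011), which we take from "Roots of the chromatic polynomial, spanning trees and minors" (http://www2.compute.dtu.dk/~tper/attach/MinorsDanish.pdf), asks how this number moves if one vertex must lie in every 2-cut. It says that $\omega(\mathcal G)=5/4$. We prove that this is true.

**Theorem 1.** Let $G$ be a graph in which some vertex lies in every 2-cut, with $n\ge1$ vertices, $c$ components and $b$ blocks having at least one edge. Then $(-1)^{n-c+b}P(G,t)>0$ for all $t\in(1,5/4]$. In particular $P(G,t)\ne0$ on $(1,5/4]$. This applies to all 3-connected graphs.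

**Theorem 2.** For every $\varepsilon>0$ some $G\in\mathcal G$ has a chromatic root in $(5/4,5/4+\varepsilon)$.

Theorem 1 gives $\omega(\mathcal G)\ge5/4$, Theorem 2 gives $\omega(\mathcal G)\le5/4$. Hence $\omega(\mathcal G)=5/4$, and the infimum is not attained. One vertex cannot be replaced by two; this is not needed for the conjecture:

**Theorem 3.** There are graphs $K$ with vertices $p,v$ such that every 2-cut of $K$ meets $\{p,v\}$ and $K$ has a chromatic root in $(1,5/4)$.

Let us test the sign in Theorem 1. For a 2-connected graph $n-c+b=n$, so the claim is $(-1)^nP>0$. For $K_3$: $-ts(s-1)=ts(1-s)>0$. For $K_4^-$: $P=ts(s-1)^2>0$. For $K_{2,3}$: we need $s^2<(1-s)^3$, and for $s\le\frac14$ indeed $s^2\le\frac1{16}<\frac{27}{64}\le(1-s)^3$. The two triangles sharing a vertex have $n-c+b=5-1+2=6$ and $P>0$.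

## 3. Trees whose leaves see one vertex: proof of Theorem 2

The graph $K_{2,3}$ is a star with root $r$ and three leaves, plus a vertex $v$ joined to all leaves. We let the tree grow. This section also shows where $5/4$ comes from.

**Construction.** Let $G_n$ consist of a tree whose root has three children, each being the root of a complete binary tree of depth $n$, together with a vertex $v$ joined to all leaves. So $G_0=K_{2,3}$.

**Step 1: $G_n\in\mathcal G$.** The purpose is to see that every 2-cut contains $v$. Let $a,b\neq v$. A leaf outside $\{a,b\}$ is adjacent to $v$. A non-leaf $u\notin\{a,b\}$ has degree 3 in the tree. Each of its three branches contains a leaf, and at least one branch avoids $a$ and $b$. Through it $u$ reaches a leaf and then $v$. So $G_n-a-b$ is connected.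

**Step 2: a recursion for the colorings.** We reduce $P(G_n,t)$ to the iteration of a one-variable map. Color $v$ with $0$. For a binary subtree of depth $k$ let $a_k$ (resp. $b_k$) be the number of its colorings with root colored $0$ (resp. a fixed nonzero color), the leaves avoiding $0$. Then $a_0=0$, $b_0=1$ and, choosing the colors of the two children,
$$a_{k+1}=(sb_k)^2,\qquad b_{k+1}=(a_k-(1-s)b_k)^2,\tag{1}$$
because under a nonzero root a child has color $0$, or one of $t-2=s-1$ other colors. Coloring the root of $G_n$,
$$P(G_n,t)/t=s^3b_n^3+s\,(a_n-(1-s)b_n)^3.\tag{2}$$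
With $R_k=a_k/b_k$ this becomes, as long as $R_k\ne 1-s$,
$$R_0=0,\qquad R_{k+1}=g_s(R_k),\qquad g_s(R)=\frac{s^2}{(1-s-R)^2},\qquad b_{k+1}=b_k^2(1-s-R_k)^2>0.\tag{3}$$

For $n=1$ we have $R_1=s^2/(1-s)^2$, and $P(G_1,t)/t=b_1^3s[s^2-(1-s-R_1)^3]$. At $s=0.3$ the bracket is about $0.09-0.138<0$, at $s=0.32$ about $0.1024-0.0964>0$. So $G_1$ has a root in $(1.3,1.32)$: the roots move down from $1.43\ldots$ as the tree grows.

**Step 3: the sign at $s=\frac14$.** We show $P(G_n,\frac54)<0$ for every $n$. The map $g_{1/4}$ is increasing on $[0,\frac14]$ and $g_{1/4}(\frac14)=\frac1{16}/\frac14=\frac14$, so all $R_k\in[0,\frac14]$ and all $b_k>0$. Then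
$$P(G_n,\tfrac54)/t=b_n^3\,s\,[\,s^2-(\tfrac34-R_n)^3\,]\le b_n^3\,s\,(\tfrac1{16}-\tfrac18)<0 .$$

**Step 4: the sign at $s_1\in(\frac14,\frac12)$.** We show $P(G_n,1+s_1)>0$ for some $n$. Put $s=s_1$. For $0\le R<1-s$ the maximum of $R(1-s-R)^2$ is at $R=\frac{1-s}3$, so $R(1-s-R)^2\le\frac4{27}(1-s)^3<\frac4{27}\cdot\frac{27}{64}=\frac1{16}<s^2$. That is, $g_s(R)>R$. The function $g_s(R)-R$ is continuous and positive on $[0,1-s)$ and tends to $\infty$ as $R\to1-s$, so it is bounded below by a positive constant. Therefore the iteration leaves $[0,1-s)$: for some $n\ge1$ we have $R_0,\dots,R_{n-1}<1-s\le R_n$. Then $b_n>0$ by (3), and (2) gives $P(G_n,1+s_1)/t=b_n^3[s^3+s(R_n-1+s)^3]>0$.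

By the intermediate value theorem this $G_n$ has a chromatic root in $(5/4,1+s_1)$. Since $s_1\in(\frac14,\frac12)$ was arbitrary, Theorem 2 follows. $\blacksquare$

So $\frac14$ is the value of $s$ at which $g_s$ first has no room to escape: at $s=\frac14$ it has the fixed point $\frac14$, and above it has no fixed point in $[0,1-s)$.

## 4. Why deletion–contraction on signs alone does not close

Write $|G|$ for the number of vertices and put $q(G)=(-1)^{|G|}P(G,t)/t$. For a 2-connected $G\in\mathcal G$ we want $q(G)>0$. Deletion–contraction becomes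
$$q(G)=q(G-e)+q(G/e),\tag{4}$$
so a sensible first plan is: find an edge $e$ such that $G-e$ and $G/e$ are again 2-connected graphs with a vertex in every 2-cut, and use induction. This stops at two places.

The first is a 2-cut $\{v,z\}$. Consider $K_{2,3}$ with $\{v,r\}$. Formula (4) for $K_{2,3}+vr$ and the edge $vr$ reads $s(1-s)^3=q(K_{2,3})+s^3$, since the contraction is the star $K_{1,3}$ with $q=s^3$. So $q(K_{2,3})=s(1-s)^3-s^3$ is a difference of two positive terms. Knowing signs is not enough; we must know by how much one term exceeds the other.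

The second is a 3-connected graph $M$. Contracting an edge $vy$ is harmless: all 2-cuts of $M/vy$ contain the new vertex, as we shall see. But if $\{c,d\}$ is a 2-cut of $M-vy$, then $M-\{c,d\}$ is connected, so $\{c,d\}$ separates $v$ from $y$ and in particular avoids $v$. The deletion can leave $\mathcal G$: in $K_{3,3}-a_1b_1$ the set $\{b_2,b_3\}$ cuts off $a_1$ and $\{a_2,a_3\}$ cuts off $b_1$, and these 2-cuts are disjoint.

The way past the first obstruction is to prove a quantitative statement: we allow the neighbors $z$ of $v$ to carry *weights* $w_z$, which say how much it counts if $z$ receives the color of $v$. A piece hanging at a 2-cut $\{v,z\}$ can then be cut off and replaced by a change of the weight at $z$. The way past the second is to cut $M-vy$ along $\{c,d\}$ anyway and to prove sharp linear inequalities between the few numbers that describe the piece without $v$. The task is to choose the range of weights so that everything fits together for $s\le\frac14$.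

## 5. Graphs with a hub and weights on its neighbors

From now on graphs are simple and contractions are simplified (parallel edges affect neither $P$ nor 2-cuts). Fix $s\in(0,\frac14]$, $t=1+s$, and put $I=[-\frac12,\frac14]$.

**Definition ($v$-graph).** A *$v$-graph* is a 2-connected graph $G$ with a vertex $v$ lying in every 2-cut. Equivalently: $|G|\ge3$, $v$ does not separate $G$, and no set of size at most 2 avoiding $v$ separates $G$. We call $v$ the *hub*.

Examples: $K_4^-$ is a $v$-graph for $v$ a vertex of degree 3, but not for $v$ of degree 2. A 3-connected graph is a $v$-graph for each vertex $v$. The only $v$-graph on 3 vertices is $K_3$.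

**Definition (weighted sums).** For $w:N(v)\to\mathbb R$ put
$$Z(G;w)=\frac1t\sum_{F\subseteq N(v)}\Big(\prod_{z\in F}w_z\Big)P(G/\{vz:z\in F\},t),\qquad Q(G;w)=(-1)^{|G|}Z(G;w),\tag{5}$$
where terms in which a loop arises are $0$.

For large integers $t$ this has a direct meaning. Choose a distinguished color $0$, the color of the hub. Then $Z(G;w)$ is the sum, over all proper $t$-colorings $\varphi$ of $G-v$, of $\prod_{z\in N(v),\varphi(z)=0}w_z$: the term $F$ collects the colorings in which exactly the neighbors in $F$ have color $0$. The number of proper colorings extending a given coloring of some vertices depends only on the equality pattern of the given colors and is a polynomial in $t$. So an identity that we verify by counting for all large integers $t$ is an identity of polynomials or rational functions in $t$, and it holds at $t=1+s$. All identities below are verified in this way.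

Example: for the triangle $v,a,b$ we count colorings with $a,b$ both nonzero, $a=0\ne b$, and $b=0\neq a$, and get $Z=s(s-1)+sw_a+sw_b$, so $Q=s(1-s-w_a-w_b)$.

Three remarks. A non-neighbor of $v$ behaves like a vertex of weight 1, so putting $w_z=1$ amounts to deleting $vz$. If $w\equiv0$ then $Q=q(G)$. Finally, $Q$ is affine in each weight: for $z\in N(v)$,
$$Q(G;w_z)=Q(G;w_z{=}0)-w_z\,Q(G/vz),\tag{6}$$
where in $G/vz$ the hub is $v$, the vertices of $N(z)\setminus\{v\}$ get weight $0$, and the other neighbors of $v$ keep their weights. We call these the *inherited weights*. Indeed, the colorings with $\varphi(z)=0$ contribute $w_z$ times a sum in which neighbors of $z$ are not colored $0$; the sign is there since $|G/vz|=|G|-1$. In the triangle, $G/va=K_2$ and $b$ inherits weight $0$, so $Q(G/va)=s$, in agreement with (6).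

**Definition (admissible and basic weights).** Weights on a $v$-graph $G$ are *admissible* if all lie in $I$, except that possibly one vertex $x$ has $w_x=1$ ("$x$ is 1-special") and possibly one vertex $y\neq x$ has $w_y=\frac12$ ("$y$ is ½-special"), and if a 1-special $x$ exists, $G-vx$ is 2-connected. They are *basic* if all lie in $I$.

Example: the triangle admits no 1-special vertex, since $G-va$ is a path. In $K_4$ any neighbor of $v$ may be 1-special.

**Proposition V.** Let $s\in(0,\frac14]$ and let $G$ be a $v$-graph. If $w$ is admissible then $Q(G;w)\ge0$. If $w$ is basic then $Q(G;w)>0$.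

With zero weights this gives $q(G)>0$ for every $v$-graph. The 1-special vertex encodes the deletion of one hub edge. By (6), the ½-special vertex encodes a bound of the form $Q(G/vz)\le2\,Q(G;w_z{=}0)$. Sections 6–10 prove the proposition by induction on $(|G|,|E(G)|)$ in lexicographic order, for all hubs simultaneously. "By (V)" always means application to an earlier graph.

## 6. Four facts on contraction and deletion

These facts say which contractions and deletions stay within the reach of Proposition V.

**Fact 1.** *If $M$ is 3-connected and $e=gh\in E(M)$, then $M/e$ is a $g$-graph, where $g$ is the new vertex.*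

Proof. $|M/e|\ge3$. If $S\not\ni g$ and $|S|\le2$, then $M/e-S=(M-S)/e$ is a contraction of a connected graph, so connected. Also $M/e-g=M-\{g,h\}$ is connected. $\square$

**Fact 2.** *If $G$ is a $v$-graph, $|G|\ge4$, $z\in N(v)$ and $\{v,z\}$ is not a 2-cut, then $G/vz$ is a $v$-graph. If $|G|=3$, then $Q(G/vz)=s>0$.*

Proof. For $S\not\ni v$, $|S|\le2$, the graph $G/vz-S=(G-S)/vz$ is connected, and $G/vz-v=G-\{v,z\}$ is connected. If $|G|=3$, then $G/vz=K_2$ and its non-hub vertex has inherited weight $0$, so $Q(G/vz)=s$. $\square$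

**Fact 3.** *Let $M$ be 3-connected and $x\in N(v)$. Then $M-vx$ is 2-connected. If $z\in N(v)\setminus\{x\}$ and $x\notin N(z)$, then $(M/vz)-vx$ is 2-connected.*

Proof. First claim: $v$ does not separate, because $M-v$ is connected. Suppose $g\ne v$ separates $M-vx$, and let $W\not\ni v$ be a component of $M-vx-g$. Then $N_M(W)\subseteq\{g,v\}$, and since $M$ is 3-connected the separation test forces $W\cup\{g,v\}=V(M)$. So $v$ has no neighbor in $M-vx$ except possibly $g$, hence $N_M(v)\subseteq\{g,x\}$, contradicting degree at least 3.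

Second claim: $|M|\ge5$, since $z$ has at least three neighbors and $x$ is not among them. The vertex $v$ does not separate $(M/vz)-vx$, because $M-\{v,z\}$ is connected. If $g\ne v$ separates, take a component $W\not\ni v$. A vertex $w'\in W\cap N_M(z)$ is not $x$, so it would be adjacent to $v$ in $(M/vz)-vx$, which is impossible. So $N_M(W)\subseteq\{g,v\}$ while $z\notin W\cup\{g,v\}$, a contradiction. $\square$

Consequence: admissible weights on a 3-connected $M$ induce admissible inherited weights on $M/vz$. Indeed, a 1-special $x\ne z$ either lies in $N(z)$ and gets weight $0$, or Fact 3 applies. And on $M$ itself the condition on the 1-special vertex holds automatically.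

**Fact 4.** *Let $M$ be 3-connected, $|M|\ge5$, $N(u)=\{a,b,c\}$. Then $M-u+ab+bc+ca$ is 3-connected and $M-\{u,a,b\}$ is connected.*

Proof. The first graph has at least 4 vertices. If $|S|\le2$ separates it, the triangle $abc$ minus $S$ is nonempty and lies in one component. Another component $W$ is not adjacent to $u$ in $M$, so $N_M(W)\subseteq S$ with $u$ outside $W\cup S$, a contradiction. If $M-\{u,a,b\}$ is disconnected, a component avoiding $c$ is not adjacent to $u$, so it has its $M$-neighborhood in $\{a,b\}$, with $u$ outside, a contradiction. $\square$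

## 7. Triangles, and cutting along a 2-cut through the hub

This section proves Proposition V for all $v$-graphs that are not 3-connected, assuming it for earlier graphs.

**Step 1: the triangle.** This starts the induction. We have $Q=s(1-s-w_a-w_b)$, and no vertex is 1-special. For basic weights $Q\ge s(\frac34-\frac12)>0$. With a ½-special vertex $Q\ge s(\frac34-\frac12-\frac14)=0$.

Now let $|G|\ge4$ and $G$ not 3-connected, with admissible weights $w$.

**Step 2: the two pieces.** We cut $G$ into two smaller $v$-graphs. There is a 2-cut, and it contains $v$; call it $\{v,z\}$. Let $H=G-v$, which is connected. $H-z$ has at least two components. Let $K$ be one that does not contain the ½-special vertex (if there is one). Put $H_1=H[K\cup\{z\}]$ and $H_2=H-K$, both connected, and $G_i=G[V(H_i)\cup\{v\}]+vz$. Then $3\le|G_i|<|G|$.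

$G_i$ is a $v$-graph: $G_i-v=H_i$ is connected. Suppose $S\not\ni v$, $|S|\le2$, separates $G_i$. A component $W\not\ni v$ also avoids $z$, as $vz$ is an edge. So $N_G(W)\subseteq S$, with $v$ outside, and $S$ separates $G$, a contradiction.

If $x$ is 1-special in $G$ and $x\in V(H_i)\setminus\{z\}$, then $G_i-vx$ is 2-connected: $v$ does not separate it, and if $g\ne v$ does, a component $W\not\ni v$ avoids $z$ (the edge $vz$ is still there) and has all its neighbors in $G-vx$ in $\{g\}$, with $v$ outside. This contradicts the 2-connectivity of $G-vx$.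

**Step 3: the gluing formula.** We express $Q(G;w)$ by numbers of the pieces. Let $\hat w=w_z$ if $z\in N(v)$ and $\hat w=1$ otherwise. Let $\beta_i=Q(G_i;w_z{=}0)$ and $\alpha_i=Q(G_i/vz)$, other weights from $w$. By (6), $Q(G_i;\omega\text{ at }z)=\beta_i-\omega\alpha_i$. Then
$$Q(G;w)=\tfrac1s\,\beta_1\beta_2+\hat w\,\alpha_1\alpha_2.\tag{7}$$
To see this, split by the color of $z$. Colorings with $z\ne0$: there are $s$ equivalent colors for $z$, and for each fixed one the two sides contribute $Z(G_i;w_z{=}0)/s$, so the total is $\frac1sZ(G_1;w_z{=}0)Z(G_2;w_z{=}0)$. Colorings with $z=0$ contribute $\hat w\,Z(G_1/vz)Z(G_2/vz)$. Since $|G|=|G_1|+|G_2|-2$, the signs agree in both terms.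

**Step 4: bounds for the first piece.** We need $0\le\alpha_1\le2\beta_1$. No vertex of $K$ is ½-special, so by Step 2 the weights on $G_1$ with $0$ or $\pm\frac12$ at $z$ are admissible. By (V), $\beta_1\ge0$ and $\beta_1\mp\frac12\alpha_1\ge0$, that is, $|\alpha_1|\le2\beta_1$.

For $\alpha_1\ge0$: if $|G_1|=3$, then $\alpha_1=s$ by Fact 2. If $|G_1|\ge4$, then $\{v,z\}$ is not a 2-cut of $G_1$, since $H_1-z=G[K]$ is connected, so $G_1/vz$ is a $v$-graph by Fact 2. It remains to check admissibility. A 1-special $x\in K\cap N(z)$ gets weight $0$. Let $x\in K\setminus N(z)$ be 1-special. Then $(G_1/vz)-vx$ is 2-connected: $v$ does not separate since $G[K]$ is connected. If $g\ne v$ separates, let $W\not\ni v$ be a component. No $w'\in W$ is adjacent to $z$ in $G$, since then $w'\ne x$ and $w'$ would be adjacent to $v$ in $(G_1/vz)-vx$. So all neighbors of $W$ in $G-vx$ lie in $\{g\}$, with $v$ outside, contradicting the 2-connectivity of $G-vx$. So (V) applies and $\alpha_1\ge0$.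

**Step 5: replacing the first piece by a weight.** If $\beta_1=0$, then $\alpha_1=0$ and $Q(G;w)=0$. Otherwise (7) reads
$$Q(G;w)=\frac{\beta_1}s\,Q(G_2;\omega\text{ at }z),\qquad\omega=-s\,\hat w\,\frac{\alpha_1}{\beta_1}.$$
Here $0\le s\alpha_1/\beta_1\le2s\le\frac12$ and $\hat w\in[-\frac12,1]$, so $\omega\in[-\frac12,\frac14]=I$. By Step 2 the weights on $G_2$ are admissible, hence $Q(G;w)\ge0$ by (V). If $w$ is basic, then $\beta_1>0$ by (V), the weights on $G_2$ are basic, and $Q(G;w)>0$. $\square$

The interval $I$ is what the trees of Section 3 produce. Let $G_1$ be the triangle $v,z,a$ with $w_a=R$. Then $\beta_1=s(1-s-R)$ and $\alpha_1=s$, so cutting off $a$ turns $\hat w$ into $-s\hat w/(1-s-R)$. Start with $\hat w=1$ ($vz$ not an edge) and cut off two such children of $z$: the weight becomes first $-\frac{s}{1-s-R}$ and then $\frac{s^2}{(1-s-R)^2}=g_s(R)$. At $s=R=\frac14$ these are $-\frac12$ and $\frac14$, the two endpoints of $I$.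

**Step 6: a bound for contracted 2-cuts.** The next statement is needed in Section 9. *If $\{v,z\}$ is a 2-cut of a $v$-graph $G$ with $vz\in E(G)$ and all weights are $0$, then*
$$|Q(G/vz)|\le q(G),\tag{8}$$
*provided (V) holds for graphs with fewer than $|G|$ vertices.* Indeed, with $G_1,G_2$ as above, (7) with a variable weight $w_z$ reads $\frac1s\beta_1\beta_2+w_z\alpha_1\alpha_2$, so $q(G)=\beta_1\beta_2/s$ and, by (6), $Q(G/vz)=-\alpha_1\alpha_2$. By (V) for $G_i$ with weight $0,\pm\frac12$ at $z$ and $0$ elsewhere, $\beta_i\ge0$ and $|\alpha_i|\le2\beta_i$ for both $i$. So $|Q(G/vz)|\le4\beta_1\beta_2=4s\,q(G)\le q(G)$. $\square$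

## 8. Removing a vertex of degree 3

The following lemma controls $M-u$ after one edge is added, or two vertices are identified. The trick is to realize the graph as a $v$-graph with one hub edge deleted, that is, with a 1-special vertex.

**Lemma A.** Let $M$ be 3-connected, $N(u)=\{a,b,c\}$, $K=M-u$, and assume (V) for graphs with fewer than $|M|$ vertices. Then

(i) $q(K+ab)\ge0$;

(ii) if $|M|\ge5$, then $q(K/ab)\ge0$, where $K/ab$ is obtained from $K-ab$ by identifying $a,b$.

**Proof of (i).** The graph $M/ua=K+ab+ac$ is an $a$-graph by Fact 1. If $ac\in E(K)$, then $K+ab=M/ua$, and (V) with zero weights applies. Otherwise $K+ab=M/ua-ac$. This is 2-connected because $K=M-u$ is: $|K|\ge3$, and $M-\{u,g\}$ is connected for every $g$. So we may apply (V) to $M/ua$ with hub $a$, $w_c=1$ and other weights $0$, which gives $q(M/ua-ac)\ge0$.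

**Proof of (ii).** $T=K+ab+bc+ca$ is 3-connected by Fact 4, so $J=T/ab$ is a $p$-graph by Fact 1, where $p$ is the new vertex. If $c$ is adjacent to $a$ or $b$ in $K$, then $K/ab=J$ and (V) applies with zero weights. Otherwise $K/ab=J-pc$. We check that this is 2-connected. The vertex $p$ does not separate, since $J-p=M-\{u,a,b\}$ is connected by Fact 4. If $g\ne p$ separates, let $W\not\ni p$ be a component. A vertex of $W$ adjacent to $a$ or $b$ in $K$ would not be $c$, so it would be adjacent to $p$ in $J-pc$; hence there is none. So $N_M(W)\subseteq\{g,u\}$, with $a$ outside $W\cup\{g,u\}$, a contradiction. Now apply (V) to $J$ with hub $p$, $w_c=1$, other weights $0$. $\square$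

## 9. Nets and their five extension numbers

When $M-vy$ is cut along a 2-cut $\{c,d\}$, the side containing $y$ meets the rest only in $c$, in $d$, and through the edge $vy$. Such a side is described by five numbers.

**Definition (net).** Let $M^\bullet$ be 3-connected with a vertex $u$, $N(u)=\{c,d,y\}$, $cd\in E(M^\bullet)$. The *net* is $N=M^\bullet-u-cd$. Put $X=V(N)\setminus\{c,d\}\ni y$ and $m=|X|-1$. Let $f_0,\dots,f_4$ be the numbers of proper colorings of $N$ extending given colors of $c,d,y$ with: $f_0$: all distinct; $f_1$: $c=d\ne y$; $f_2$: $y=c\ne d$; $f_3$: $y=d\neq c$; $f_4$: all equal. Put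
$$\varphi_i=(-1)^mf_i\ (i\le3),\quad\varphi_4=-(-1)^mf_4,\quad\nu=(1-s)\varphi_0-\varphi_2-\varphi_3,\quad\kappa=s\varphi_1-\varphi_4.\tag{9}$$

Examples. If $M^\bullet=K_4$, then $N$ is the path $c\,y\,d$, $m=0$, $\varphi_0=\varphi_1=1$ and $\varphi_2=\varphi_3=\varphi_4=0$. Next let $M^\bullet$ be the wheel with hub $c$ and rim $u,d,r,y$ in cyclic order. Then $N(u)=\{c,d,y\}$, $N$ has the edges $cy,cr,dr,ry$, and $m=1$. Counting the colors of $r$ gives $f_0=t-3=s-2$, $f_1=s-1$, $f_3=s-1$, and $f_2=f_4=0$ because $cy$ is an edge. So $\varphi_0=2-s$, $\varphi_1=\varphi_3=1-s$, $\varphi_2=\varphi_4=0$, $\nu=(1-s)^2$, $\kappa=s(1-s)$.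

**Lemma B.** Assume (V) for graphs with fewer than $|M^\bullet|$ vertices. Then

(a) $\varphi_0,\varphi_1,\varphi_2,\varphi_3\ge0$;

(b) $\nu\ge0$;

(c) $\kappa\ge0$ and $|\varphi_4|\le s\varphi_1$;

(d) $\varphi_1+\max(\varphi_2,\varphi_3)+|\varphi_4|\le\varphi_0$.

The proof is by induction on $|X|$. If $|X|=1$, then $M^\bullet=K_4$ and the claims read $1\ge0$, $1-s\ge0$, $s\ge0$, $0\le s$, $1\le1$. Let $|X|\ge2$, so $|M^\bullet|=m+4\ge5$.

**Part (a).** We realize each $\varphi_i$ as a $q$-value. $T_N=M^\bullet-u+cy+dy$ is 3-connected by Fact 4, and $|T_N|=m+3$. In $T_N$ the vertices $c,d,y$ form a triangle, so $P(T_N)/t=s(s-1)f_0$ and $q(T_N)=s(1-s)\varphi_0$. In $T_N/cd$, which has $m+2$ vertices, $P/t=sf_1$, so $q(T_N/cd)=s\varphi_1$. Likewise $q(T_N/cy)=s\varphi_2$ if $cy\notin E(N)$; if $cy\in E(N)$, then $\varphi_2=0$. And $q(T_N/dy)=s\varphi_3$ if $dy\notin E(N)$; otherwise $\varphi_3=0$. By Fact 1 and (V) these $q$-values are positive.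

**Part (b).** This is Lemma A(i). In $N+cd$ color $c\ne d$, then $y$: $P(N+cd)/t=s[(s-1)f_0+f_2+f_3]$, and $|N+cd|=m+3$. So $s\nu=q(N+cd)=q((M^\bullet-u)+cd)\ge0$ by Lemma A(i).

**Part (c).** First $\kappa\ge0$, by Lemma A(ii). Let $N/cd$ arise from $N$ by identifying $c,d$. Then $P(N/cd)/t=sf_1+f_4$ and $|N/cd|=m+2$, so $\kappa=s\varphi_1-\varphi_4=q(N/cd)\ge0$ by Lemma A(ii).

Now the two-sided bound. If $y$ is adjacent to $c$ or $d$ in $N$, then $\varphi_4=0$, and $\varphi_1\ge0$ suffices. Otherwise let $J=T_N/cd$ with new vertex $p$. It is a $p$-graph with $py\in E(J)$ and $q(J)=s\varphi_1$. Moreover $P(J/py)/t=f_4$ and $|J/py|=m+1$, so $\varphi_4=q(J/py)$. If $|J|=3$, or $|J|\ge4$ and $\{p,y\}$ is not a 2-cut of $J$, then $\varphi_4>0$ by Fact 2 and (V), so $0<\varphi_4\le s\varphi_1$ because $\kappa\ge0$. If $\{p,y\}$ is a 2-cut of $J$, then (8) gives $|\varphi_4|=|q(J/py)|\le q(J)=s\varphi_1$.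

**Part (d), Case 1: $N+cy$ and $N+dy$ are 2-connected.** Here two further deletions of hub edges give what we need. By Fact 1, $M^\bullet/ud=N+cd+dy$ is a $d$-graph, and $N+dy=(M^\bullet/ud)-cd$. Since $N+dy$ is 2-connected, (V) with hub $d$, $w_c=1$, other weights $0$ gives $q(N+dy)\ge0$. Coloring $d\ne y$ and then $c$, we find $P(N+dy)/t=s[(s-1)f_0+f_1+f_2]$, with $m+3$ vertices. So $(1-s)\varphi_0-\varphi_1-\varphi_2\ge0$. Symmetrically, from $N+cy$, $(1-s)\varphi_0-\varphi_1-\varphi_3\ge0$. In particular $\varphi_1\le(1-s)\varphi_0\le\varphi_0$, and with (c)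
$$\varphi_1+\max(\varphi_2,\varphi_3)+|\varphi_4|\le(1-s)\varphi_0+s\varphi_1\le\varphi_0 .$$

**Part (d), Case 2: $N+dy$ is not 2-connected.** (The case of $N+cy$ is symmetric, exchanging $c,d$ and hence $\varphi_2,\varphi_3$.) We first show that $c$ has only one neighbor in $N$, then contract that edge and use induction.

*The shape of $N$.* The graph $N+dy$ has $m+3\ge4$ vertices, so there is $g$ with $N+dy-g$ disconnected. A component $W$ avoiding $c$ and $d$ would have $N_{M^\bullet}(W)\subseteq\{g,u\}$, while $c$ or $d$ is outside $W\cup\{g,u\}$, a contradiction. So every component contains $c$ or $d$. Hence there are exactly two components $W_c\ni c$ and $W_d\ni d$, and $g\in X$. As $dy$ is an edge, $y\in W_d\cup\{g\}$. The set $W_c\setminus\{c\}$ does not contain $y$, so its $M^\bullet$-neighbors lie in $\{c,g\}$; as $d$ is outside, this set is empty. If $g=y$, then likewise $W_d\setminus\{d\}$ has its $M^\bullet$-neighbors in $\{d,y\}$ with $c$ outside, so it is empty, and $X=\{y\}$, a contradiction. Hence $h:=g\in X\setminus\{y\}$. Since $W_c=\{c\}$, the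 only possible neighbor of $c$ in $N$ is $h$. As $c$ has degree at least 3 in $M^\bullet$, $N_{M^\bullet}(c)=\{u,d,h\}$.

*The contracted graph.* Let $M'=M^\bullet/ch$, with new vertex $h$. In $M'$ we have $N(u)=\{h,d,y\}$ and $hd\in E(M')$. We claim that $M'$ is 3-connected. $|M'|=m+3\ge4$. A separating $S$, $|S|\le2$, must contain $h$, since otherwise $M'-S=(M^\bullet-S)/ch$ would be connected. If $u\notin S$, a component $W\not\ni u$ lies in $X\setminus\{h,y\}$, since $d$ and $y$ are adjacent to $u$. No vertex of $W$ is adjacent to $c$ or $u$ in $M^\bullet$, so $N_{M^\bullet}(W)\subseteq S$ with $u$ outside, a contradiction. If $u\in S$, then $S=\{h,u\}$; a component $W\not\ni d$ lies in $X\setminus\{h\}$ and has $N_{M^\bullet}(W)\subseteq\{h,u\}$, with $c,d$ outside, a contradiction.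

*The recursion.* By induction Lemma B holds for $M'$ and its net $N'=M'-u-hd$ with terminals $h,d,y$ in the roles of $c,d,y$. Denote its values by $f_i',\varphi_i'$; here $m'=m-1$. Let $\theta=0$ if $hd\in E(N)$, else $\theta=1$. The graph $N$ consists of $N'$, the edge $hd$ if $\theta=0$, and the vertex $c$ joined to $h$ only. Summing over the color of $h$, which differs from that of $c$:
$$f_0=\theta f_1'+f_2'+(s-2)f_0',\quad f_1=f_2'+(s-1)f_0',\quad f_2=\theta f_1'+(s-1)f_0',\quad f_3=\theta f_4'+(s-1)f_3',\quad f_4=sf_3'.\tag{10}$$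
For instance, for $f_0$ the color of $h$ is that of $d$ (giving $\theta f_1'$), that of $y$ (giving $f_2'$), or one of $t-3=s-2$ others; for $f_3$, where $y=d\neq c$, it is that of $d=y$ or one of $t-2=s-1$ others. Since $(-1)^mf_i'=-\varphi_i'$ for $i\le3$ and $(-1)^mf_4'=\varphi_4'$,
$$\begin{aligned}\varphi_0&=(2-s)\varphi_0'-\theta\varphi_1'-\varphi_2',&\varphi_1&=(1-s)\varphi_0'-\varphi_2',&\varphi_2&=(1-s)\varphi_0'-\theta\varphi_1',\\ \varphi_3&=\theta\varphi_4'+(1-s)\varphi_3',&\varphi_4&=s\varphi_3'\ge0.\end{aligned}\tag{11}$$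
Substituting,
$$\varphi_0-\varphi_1-\varphi_2-|\varphi_4|=s(\varphi_0'-\varphi_3'),\qquad\varphi_0-\varphi_1-\varphi_3-|\varphi_4|=\varphi_0'-\theta\varphi_1'-\varphi_3'-\theta\varphi_4'.\tag{12}$$
By (a) and (d) for $N'$ we have $\varphi_0'\ge\varphi_1'+\varphi_3'+|\varphi_4'|$ with $\varphi_1'\ge0$, so both right sides are $\ge0$. This proves (d). $\square$

## 10. 3-connected graphs

Let $M$ be 3-connected with hub $v$, and assume (V) for all earlier graphs. Since $|N(v)|\ge3$, there is always a further neighbor to choose. By Facts 1 and 3, the graphs $M/vz$ with inherited weights are covered by (V).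

### 10.1 Reduction to one extreme choice of weights

Consider the statement

**D(M).** If $x\ne y$ in $N(v)$, $w_x=1$, $w_y=\frac12$ and all other weights are in $I$, then $Q(M;w)\ge0$.

We show that D(M) and the earlier cases imply (V) for $M$. The tool is that $Q$ is affine in each weight, with slope given by (6).

**Only $x$ is special, and it is 1-special.** Pick $y\in N(v)\setminus\{x\}$. By (6), $Q(w_y{=}0)=Q(w_y{=}\frac12)+\frac12Q(M/vy)\ge0$ by D(M) and (V). If $w_y<0$, then $Q=Q(w_y{=}0)+|w_y|\,Q(M/vy)\ge0$. If $w_y\in[0,\frac14]$, then $Q$ is a convex combination of the values at $0$ and $\frac12$, both $\ge0$.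

**Only $y$ is special, and it is ½-special.** Pick $x\in N(v)\setminus\{y\}$. Then $Q(w_x{=}0)=Q(w_x{=}1)+Q(M/vx)\ge0$ by D(M) and (V). If $w_x<0$, then $Q=Q(w_x{=}0)+|w_x|\,Q(M/vx)\ge0$. If $w_x\in[0,\frac14]$, then $Q$ is a convex combination of the values at $0$ and $1$.

**Basic weights.** Pick $y\in N(v)$. The inherited weights on $M/vy$ are basic, so $Q(M/vy)>0$, and $Q(w_y{=}\frac12)\ge0$ by the previous case. So $Q(w_y{=}0)=Q(w_y{=}\frac12)+\frac12Q(M/vy)>0$. If $w_y\le0$, then $Q=Q(w_y{=}0)+|w_y|\,Q(M/vy)>0$. If $0<w_y\le\frac14$, then $Q=(1-2w_y)Q(w_y{=}0)+2w_yQ(w_y{=}\frac12)>0$.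

The remaining admissible weights, with both special vertices, are those of D(M). It remains to prove D(M).

### 10.2 Proof of D(M): the easy situations

**Step 0: nonnegative weights.** We remove negative weights. If some $w_z<0$, then $Q=Q(w_z{=}0)+|w_z|\,Q(M/vz)$, and the last term is $\ge0$ by (V). Repeating, we may assume that all weights other than $w_x,w_y$ lie in $[0,\frac14]$.

**Step 1: $M-vy$ is 3-connected.** Here deletion–contraction works. By (6),
$$Q(w_y{=}\tfrac12)=Q(w_y{=}1)+\tfrac12Q(M/vy)=Q(M-vy)+\tfrac12Q(M/vy)\ge0$$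
by (V): $M-vy$ has fewer edges, and its weights are admissible by Fact 3.

**Step 2: $M-vy$ is not 3-connected.** We set up the cut. By Fact 3, $M-vy$ is 2-connected, with at least 4 vertices, so it has a 2-cut. Let $\{c,d\}$ be any 2-cut of $M-vy$. Since $M-\{c,d\}$ is connected, $vy$ is an edge of it whose deletion disconnects it. So $v,y\notin\{c,d\}$, and $M-vy-\{c,d\}$ has exactly two components, $X\ni y$ and $Y\ni v$. Choose $\{c,d\}$ with $|Y|$ minimum. Since $vx\in E(M-vy)$, $x\in Y\cup\{c,d\}$.

**Step 2a: $Y=\{v\}$.** Then $v$ has degree 3 and Lemma A finishes. We have $N(v)=\{y,c,d\}$; say $x=c$, $z=d$, $\omega=w_z\in[0,\frac14]$. Let $H=M-v$, and $\theta=0$ if $yz\in E(M)$, else $\theta=1$. By color symmetry, $Z(M;w)$ is $\frac1t$ times the weighted sum over all colorings of $H$ and all colors of $v$. As $w_x=1$, summing over the color of $v$ gives the factor $\frac12+\omega+(t-2)=s-\frac12+\omega$ if $y,z$ have different colors, and $\frac12\omega+(t-1)=s+\frac12\omega$ if they have the same color. With $|M|=|H|+1$,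
$$Q(M;w)=(\tfrac12-s-\omega)\,q(H+yz)+\theta\,(s+\tfrac12\omega)\,q(H/yz).\tag{13}$$
The coefficients are $\ge0$, since $s,\omega\in[0,\frac14]$. By Lemma A(i) with $u=v$, $q(H+yz)\ge0$. If $\theta=1$, then $M\ne K_4$, so $|M|\ge5$, and $q(H/yz)\ge0$ by Lemma A(ii).

### 10.3 Proof of D(M): a 2-cut of $M-vy$ with a large hub side

**Step 2b: $|Y|\ge2$.** This is the main case. Let $\delta=0$ if $cd\in E(M)$, else $\delta=1$. Put
$$N=M[X\cup\{c,d\}]-cd,\qquad R=M[Y\cup\{c,d\}]-cd,\qquad n_R=|Y|+2,\qquad m=|X|-1,$$
so $|M|=n_R+m+1$. The only edge between $X$ and $Y$ is $vy$.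

**Step 2b.1: $N$ is a net.** We want to apply Lemma B to $N$. Let $M^\bullet$ be $N+cd$ plus a new vertex $u$ adjacent to $c,d,y$. It has $|X|+3\ge4$ vertices. Suppose $S$, $|S|\le2$, separates it. If $u\notin S$, a component $W\not\ni u$ contains none of $c,d,y$, so $W\subseteq X\setminus\{y\}$ and $N_M(W)\subseteq S$, with $v$ outside $W\cup S$, a contradiction. If $u\in S\subseteq\{u,h\}$ for some $h$, there is a component $W$ avoiding $c,d$, since $cd$ is an edge. Then $N_M(W)\subseteq\{h,v\}$, while $c$ or $d$ lies outside $W\cup\{h,v\}$, a contradiction. So $M^\bullet$ is 3-connected. Since $|M^\bullet|=|X|+3<|X|+|Y|+2=|M|$, Lemma B applies to $N$.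

**Step 2b.2: $M'=R+cd$, with hub $v$, is 3-connected.** This is where the minimality of $|Y|$ is used. $|M'|=|Y|+2\ge4$. Suppose $S$, $|S|\le2$, separates $M'$, and let $W$ be a component avoiding $c,d$ (it exists since $cd$ is an edge), so $W\subseteq Y$. If $v\notin W$, then $N_M(W)\subseteq S$ and $X$ lies outside, a contradiction. So $v\in W$, and all neighbors of $W$ in $M-vy$ lie in $S$, with $X$ outside. As $M-vy$ is 2-connected, $|S|=2$, $S$ is a 2-cut of $M-vy$, and the component of $v$ is $W$. If $S=\{c,d\}$, then $M'-S=M[Y]$ is connected, a contradiction. Otherwise $S\cap Y\ne\emptyset$, so $W\subsetneq Y$, contradicting the minimality of $|Y|$.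

Hence $T_R=M'+cv+dv$ is also 3-connected, and $|T_R|=|M'|=n_R<|M|$.

**Step 2b.3: an identity for $Q(M;w)$.** We separate the contributions of $N$ and $R$. With $v$ colored $0$, let $Z_{\mathrm X},Z_{\mathrm A},Z_{\mathrm B},Z_{\mathrm C},Z_{\mathrm E}$ be the weighted sums over colorings of $R-v$ (weights $w$ on $N_M(v)\setminus\{y\}$) with respectively: $c,d$ distinct and nonzero; $c=0\ne d$; $d=0\neq c$; $c=d\neq0$; $c=d=0$. Put
$$\hat X=(-1)^{n_R}Z_{\mathrm X},\quad\hat A=-(-1)^{n_R}Z_{\mathrm A},\quad\hat B=-(-1)^{n_R}Z_{\mathrm B},\quad\hat C=-(-1)^{n_R}Z_{\mathrm C},\quad\hat E=(-1)^{n_R}Z_{\mathrm E}.$$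
With $\omega=w_y$,
$$Z(M;w)=g_{\mathrm X}Z_{\mathrm X}+g_{\mathrm A}Z_{\mathrm A}+g_{\mathrm B}Z_{\mathrm B}+\delta(g_{\mathrm C}Z_{\mathrm C}+g_{\mathrm E}Z_{\mathrm E}),$$
where, summing over the color of $y$ (weight $\omega$ if it is $0$),
$$\begin{aligned}g_{\mathrm X}&=f_2+f_3+(s-2+\omega)f_0,\qquad g_{\mathrm A}=\omega f_2+f_3+(s-1)f_0,\qquad g_{\mathrm B}=f_2+\omega f_3+(s-1)f_0,\\ g_{\mathrm C}&=f_4+(s-1+\omega)f_1,\qquad g_{\mathrm E}=\omega f_4+sf_1.\end{aligned}\tag{14}$$
For example, if $c,d$ are distinct and nonzero, $y$ can have the color of $c$, of $d$, the color $0$, or one of $t-3=s-2$ others. Inserting signs, with $|M|=n_R+m+1$, we claim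
$$Q(M;w)=\nu(\hat X-\hat A-\hat B)+\delta\kappa(\hat C-\hat E)+(1-\omega)\big[\varphi_0\hat X-\varphi_2\hat A-\varphi_3\hat B-\delta\varphi_1\hat C-\delta\varphi_4\hat E\big].\tag{15}$$
We compare coefficients. On both sides, $\hat X$ has $(2-s-\omega)\varphi_0-\varphi_2-\varphi_3$; $\hat A$ has $-(1-s)\varphi_0+\omega\varphi_2+\varphi_3$; $\hat B$ has $-(1-s)\varphi_0+\varphi_2+\omega\varphi_3$; $\hat C$ has $\delta[-\varphi_4-(1-s-\omega)\varphi_1]$; and $\hat E$ has $\delta[\omega\varphi_4-s\varphi_1]$. On the left these are $-(-1)^mg_{\mathrm X}$, $(-1)^mg_{\mathrm A}$, $(-1)^mg_{\mathrm B}$, $\delta(-1)^mg_{\mathrm C}$, $-\delta(-1)^mg_{\mathrm E}$, written with (9), remembering $(-1)^mf_4=-\varphi_4$. On the right they are $\nu+(1-\omega)\varphi_0$, $-\nu-(1-\omega)\varphi_2$, $-\nu-(1-\omega)\varphi_3$, $\delta[\kappa-(1-\omega)\varphi_1]$, $\delta[-\kappa-(1-\omega)\varphi_4]$.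

**Step 2b.4: inequalities for $R$.** We bound $\hat A,\hat B,\hat C,\hat E$ in terms of $\hat X$. On $T_R$ give $c,d$ weight $0$ unless stated otherwise, and all other neighbors of $v$ their weights from $w$. Then $x$ is 1-special there iff $x\notin\{c,d\}$, and no vertex is ½-special unless stated (recall $y\notin V(R)$). Let $A_0=Q(T_R/cv)$ and $B_0=Q(T_R/dv)$, with $d$ resp. $c$ of weight $0$. In $T_R/cv$, $d$ is a neighbor of $v$; define $E_0$ by $Q(T_R/cv;w_d)=A_0-w_dE_0$. By (6), $E_0$ is $(-1)^{n_R}$ times the weighted sum over colorings of $R-v-c-d$ with $c,d,v$ all colored $0$ and no weights for $c,d$. This is symmetric in $c,d$, so also $Q(T_R/dv;w_c)=B_0-w_cE_0$. Let $\hat w_c=w_c$ if $c\in N_M(v)$, else $\hat w_c=1$; similarly $\hat w_d$. These lie in $[0,\frac14]\cup\{1\}$. Reading off colorings, and using $|T_R/cv|=n_R-1$,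
$$\hat A=\hat w_cA_0,\qquad\hat B=\hat w_dB_0,\qquad\hat E=\hat w_c\hat w_dE_0 .$$
All uses of (V) below concern graphs with fewer than $|M|$ vertices and are admissible by Facts 1 and 3; for $G_2$ in (R2) this is checked there.

(R0) $\hat X=Q(T_R)\ge0$, since colorings with $c,d$ distinct and nonzero are those counted on $T_R$ with $c,d$ of weight $0$. Also $A_0,B_0\ge0$, so $\hat A,\hat B\ge0$.

(R1) $\hat X-\hat A-\hat B=Q(M';w)\ge0$, since the edge $cd$ of $M'$ leaves exactly the first three patterns; $M'$ is 3-connected and $x$ is 1-special.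

(R2) If $\delta=1$, then $\hat X\ge\hat C$. Indeed $\hat X-\hat C=Q(G_2)$, where $G_2=R+cv+dv$ with $c,d$ of weight $0$. First, $G_2$ is a $v$-graph: if $S\not\ni v$, $|S|\le2$, separates it, a component $W\not\ni v$ avoids $c,d$, so $W\subseteq Y\setminus\{v\}$ and $N_M(W)\subseteq S$ with $X$ outside, a contradiction. The vertex $v$ does not separate, since $G_2-v=(M'-v)-cd$, and $M'-v$ is 2-connected, hence stays connected after deleting an edge. Second, if $x\notin\{c,d\}$, then $G_2-vx$ is 2-connected: $v$ does not separate, as before. If $g\ne v$ does, a component $W\not\ni v$ avoids $c,d$, so $W\subseteq Y$ and $N_M(W)\subseteq\{g,v\}$ with $X$ outside, a contradiction. Now apply (V).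

(R3) $|\hat E|\le\hat X$. By (V) on $T_R/cv$ with $w_d=\pm\frac12$, $|E_0|\le2A_0$; likewise $|E_0|\le2B_0$. If $\hat w_c=\hat w_d=1$, then $A_0+B_0=\hat A+\hat B\le\hat X$ by (R1), so $|\hat E|=|E_0|\le2\min(A_0,B_0)\le\hat X$. Otherwise one of $\hat w_c,\hat w_d$ is in $[0,\frac14]$, say $\hat w_c$. Then $|\hat E|\le\frac14|E_0|\le\frac12A_0\le\hat X$, where the last step is (V) on $T_R$ with $w_c=\frac12$, $w_d=0$, which by (6) says $\hat X-\frac12A_0\ge0$. The other case is symmetric, with $B_0$.

**Step 2b.5: conclusion.** We put $\omega=\frac12$ in (15) and bound everything by a multiple of $\hat X$. By (R0), (R1) and Lemma B(a),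
$$\varphi_2\hat A+\varphi_3\hat B\le\max(\varphi_2,\varphi_3)(\hat A+\hat B)\le\max(\varphi_2,\varphi_3)\hat X .$$

If $\delta=0$: by Lemma B(b) and (R1) the first term of (15) is $\ge0$, so $Q(M;w)\ge\frac12(\varphi_0-\max(\varphi_2,\varphi_3))\hat X\ge0$ by Lemma B(a),(d).

If $\delta=1$: the coefficient of $\hat C$ in (15) is $\kappa-\frac12\varphi_1=(s-\frac12)\varphi_1-\varphi_4\le(2s-\frac12)\varphi_1\le0$ by Lemma B(c). This is one of the places where $s\le\frac14$ is used. So replacing $\hat C$ by $\hat X\ge\hat C$ (R2) does not increase the value: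
$$\begin{aligned}Q(M;w)&\ge\nu(\hat X-\hat A-\hat B)+\kappa(\hat X-\hat E)+\tfrac12\big[(\varphi_0-\varphi_1)\hat X-\varphi_2\hat A-\varphi_3\hat B-\varphi_4\hat E\big]\\&\ge\tfrac12\big[\varphi_0-\varphi_1-\max(\varphi_2,\varphi_3)-|\varphi_4|\big]\hat X\ge0.\end{aligned}\tag{16}$$
Here the first two terms are $\ge0$ by Lemma B(b) with (R1), and by $\kappa\ge0$ with (R3). Also $\varphi_4\hat E\le|\varphi_4|\hat X$ by (R3), and the last bracket is $\ge0$ by Lemma B(d). This proves D(M), and with it Proposition V. $\blacksquare$

## 11. From blocks to arbitrary graphs: proof of Theorem 1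

**Step 1: the blocks.** We show that Proposition V applies to each block. Let $v$ lie in every 2-cut of $G$, let $B$ be a block of $G$ and $\{a,b\}$ a 2-cut of $B$. Every path of $G$ between two vertices of $B$ lies in $B$, so two vertices of $B$ separated in $B-\{a,b\}$ are separated in $G-\{a,b\}$. Thus $\{a,b\}$ is a 2-cut of $G$ and contains $v$. Hence each block is $K_1$, $K_2$, a $v$-graph, or, if $v\notin B$ so that $B$ has no 2-cut, $K_3$ or 3-connected, and therefore a $z$-graph for any $z\in V(B)$. For a block with at least 3 vertices, Proposition V with zero weights gives $(-1)^{|B|}P(B,t)>0$ on $(1,5/4]$. Also $P(K_2,t)=ts>0$ and $P(K_1,t)=t>0$.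

**Step 2: multiplying.** We collect signs. A connected graph with blocks $B_1,\dots,B_{b'}$ having an edge, $b'\ge1$, on vertex set $V$, satisfies
$$P=t^{1-b'}\prod_iP(B_i,t),\qquad\sum_i|B_i|=|V|+b'-1,\tag{17}$$
so its sign is $(-1)^{|V|-1+b'}$. This also holds for $K_1$ with $b'=0$. Multiplying over the components gives the sign $(-1)^{n-c+b}$. A 3-connected graph has no 2-cut, so the theorem applies to it. $\blacksquare$

With Theorem 2 we have $\omega(\mathcal G)=5/4$: the conjecture of Dong and Jackson is true.

## 12. Two hubs: proof of Theorem 3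

We use the trees of Section 3 with leaves attached to two different vertices.

**Step 1: the graph.** Take vertices $p,v,m_1,m_2,m_3$. To each $m_i$ attach as children the roots of four complete binary trees of depth $k$. Join all leaves of two of them to $p$ and all leaves of the other two to $v$. Call the result $K$. We show that every 2-cut meets $\{p,v\}$. Let $a,b\notin\{p,v\}$. In the three trees rooted at $m_1,m_2,m_3$ every non-leaf has degree at least 3, so, as in Section 3, every remaining tree vertex reaches $p$ or $v$ in $K-a-b$. One of the three trees avoids $a,b$ and connects $p$ with $v$. So $K-a-b$ is connected.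

**Step 2: the polynomial.** Write $a=a_{k+1}$, $b=b_{k+1}$, $R=R_{k+1}$ as in Section 3. The two trees at $m_i$ with leaves at $p$ have $a$ extensions if $m_i$ has the color of $p$ and $b$ otherwise, and similarly for $v$. So the piece at $m_i$ has $2ab-(1-s)b^2$ extensions if $p,v$ have different colors, and $a^2+sb^2$ if they have the same color. Hence
$$P(K,t)/t=(a^2+sb^2)^3+s\,(2ab-(1-s)b^2)^3=b^6\big[(R^2+s)^3-s(1-s-2R)^3\big].\tag{18}$$

**Step 3: a sign change.** We compare small $s$ with $s=\frac14$. For $s\in(0,\frac14]$ we have $g_s\le g_{1/4}$ on $[0,\frac14]$, so all $R_j\in[0,\frac14]$; in particular $R_j<1-s$ and $b>0$. Fix $k$. As $s\to0^+$ we have $R=g_s(R_k)\le s^2/(\frac34-s)^2\to0$, so $(R^2+s)^3=O(s^3)$ and the bracket is $-s(1+o(1))$, hence negative for small $s$.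

At $s=\frac14$ the $R_j$ increase, because $R_1>R_0$ and $g_{1/4}$ is increasing, and they converge to a fixed point of $g_{1/4}$ in $[0,\frac14]$, a solution of $R(\frac34-R)^2=\frac1{16}$. Since $\frac1{16}$ is the maximum of the left side on $[0,\frac34]$, attained only at $R=\frac14$, the limit is $\frac14$. So as $k\to\infty$ the bracket tends to
$$\big(\tfrac5{16}\big)^3-\tfrac14\big(\tfrac14\big)^3=\tfrac{125-16}{4096}=\tfrac{109}{4096}>0 .$$
So for large $k$ the graph $K$ has a chromatic root in $(1,5/4)$. $\blacksquare$
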